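\title{Characters of $p'$-degree with irreducible reduction modulo $p$ in $p$-solvable groups}

\begin{abstract}
Let $p$ be a prime, let $G$ be a finite $p$-solvable group whose largest normal $p'$-subgroup $Z$ is central, and let $\lambda$ be an irreducible character of $Z$. We prove that if every irreducible character of $G$ of degree prime to $p$ that lies over $\lambda$ lifts an irreducible Brauer character, then $G$ is the direct product of $Z$ and a Sylow $p$-subgroup. The proof reduces the statement to one about a $p'$-group $K$ acted on by a $p$-group $Q$ and an $\mathbb F_p[K\rtimes Q]$-module in which characters of stabilizers of $Q$-fixed vectors induce irreducibly to $K$. For $Q=1$ this is settled by a dimension count in a modular group algebra, and in general by the Glauberman correspondence and a theorem on pairs of $Q$-fixed vectors with small stabilizers.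
\end{abstract}

\section{The question and the theorem}\label{sec:intro}

Throughout, $p$ is a prime and all groups are finite. We write $\operatorname{Irr}(G)$ for the set of irreducible complex characters of a group $G$ and $\operatorname{IBr}(G)$ for the set of its irreducible $p$-Brauer characters, with respect to a fixed $p$-modular system. An element is \emph{$p$-regular} if $p$ does not divide its order, and $\chi^\circ$ denotes the restriction of a character $\chi$ to the set of $p$-regular elements. The function $\chi^\circ$ is the Brauer character of a reduction modulo $p$ of a representation affording $\chi$, so it is a sum of irreducible Brauer characters. We say that $\chi\in\operatorname{Irr}(G)$ \emph{lifts} $\varphi\in\operatorname{IBr}(G)$ if $\chi^\circ=\varphi$. Thus $\chi$ lifts an irreducible Brauer character exactly when its reduction modulo $p$ stays irreducible.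

For $Z\trianglelefteq G$ and $\lambda\in\operatorname{Irr}(Z)$, a character $\chi\in\operatorname{Irr}(G)$ \emph{lies over} $\lambda$ if $\lambda$ is a constituent of the restriction $\chi_Z$. The set of such $\chi$ is $\operatorname{Irr}(G|\lambda)$, and $\operatorname{Irr}_{p'}(G|\lambda)$ consists of those whose degree is not divisible by $p$. The largest normal $p$-subgroup of $G$ is $\mathbf O_p(G)$, the largest normal subgroup of order prime to $p$ is $\mathbf O_{p'}(G)$, and $G$ is \emph{$p$-solvable} if each of its composition factors is a $p$-group or a $p'$-group.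

What does it say about a group that all its characters of $p'$-degree over one given central character stay irreducible modulo $p$? In \cite{Problems} it is asked whether the following statement holds. We prove that it does.

\begin{theorem}\label{thm:main}
Let $G$ be a $p$-solvable group with Sylow $p$-subgroup $P$, assume that $Z=\mathbf O_{p'}(G)$ is central in $G$, and let $\lambda\in\operatorname{Irr}(Z)$. If $\chi^\circ\in\operatorname{IBr}(G)$ for every $\chi\in\operatorname{Irr}_{p'}(G|\lambda)$, then $G=Z\times P$.
\end{theorem}

The converse explains the form of the hypothesis. Let $G=Z\times P$ with $Z$ an abelian $p'$-group. The characters over $\lambda$ are the products $\lambda\times\nu$ with $\nu\in\operatorname{Irr}(P)$, the $p$-regular elements are the elements of $Z$, and $(\lambda\times\nu)^\circ=\nu(1)\lambda$. This is irreducible exactly when $\nu(1)=1$, that is, since $\nu(1)$ is a power of $p$, exactly when $\lambda\times\nu$ has degree prime to $p$. So the characters of $p'$-degree are the right ones to test, and for $G$ and $Z$ as in Theorem~\ref{thm:main} the hypothesis holds for one $\lambda$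 if and only if it holds for all $\lambda$, if and only if $G=Z\times P$.

Both halves of the assumption on $Z$ are needed. For $G=S_3$ and $p=2$ the subgroup $Z=\mathbf O_{2'}(G)$ of order $3$ is not central; the irreducible characters of odd degree are linear, so their reductions are irreducible, and $G\ne Z\times P$. For $G=\mathrm{SL}_2(3)$ and $p=3$ let $Z$ be the center, of order $2$, which is smaller than $\mathbf O_{3'}(G)=Q_8$, and let $\lambda\neq1$. The characters over $\lambda$ are the three extensions of the irreducible character of degree $2$ of $Q_8$; their reductions are irreducible because their restrictions to the $3'$-group $Q_8$ are; and again $G\ne Z\times P$.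

The central character $\lambda$ is not an artificial feature. Lemma~\ref{lem:triple} below shows that the characters of a group $D$ over an invariant character of a normal $p'$-subgroup $T$ are controlled, together with their reductions modulo $p$, by the characters over a central linear character of a central extension of $D/T$. Our induction passes through such extensions, so it has to carry $\lambda$ along. The character $\lambda$ is also the source of the difficulty, as the model case in Section~\ref{sec:model} shows. That section states the two theorems from which Theorem~\ref{thm:main} is deduced and gives the plan of the proof; Section~\ref{sec:background} collects the facts used throughout.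

\section{Characters, Brauer characters and coprime action}\label{sec:background}

\subsection*{Ordinary characters}
Our reference is \cite{Isaacs}. Let $N\trianglelefteq X$ and $\theta\in\operatorname{Irr}(N)$.
\begin{itemize}
\item[(C1)] \emph{Clifford correspondence.} If $I$ is the stabilizer of $\theta$ in $X$, induction is a bijection $\operatorname{Irr}(I|\theta)\to\operatorname{Irr}(X|\theta)$. The constituents of $\chi_N$ for $\chi\in\operatorname{Irr}(X)$ form one $X$-orbit.
\item[(C2)] \emph{Gallagher's theorem} \cite[6.17]{Isaacs}. If $\theta$ extends to $\hat\theta\in\operatorname{Irr}(X)$, then $\beta\mapsto\hat\theta\beta$ is a bijection $\operatorname{Irr}(X/N)\to\operatorname{Irr}(X|\theta)$.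
\item[(C3)] If $\theta$ is $X$-invariant and $|N|$ is prime to $|X:N|$, then $\theta$ extends to $X$ \cite[8.16]{Isaacs}. If $\chi\in\operatorname{Irr}(X|\theta)$, then $\chi(1)/\theta(1)$ divides $|X:N|$ \cite[11.29]{Isaacs}.
\item[(C4)] \emph{Mackey.} If $X=AB$ with subgroups $A,B$ and $\xi$ is a character of $A$, then $(\xi^X)_B=(\xi_{A\cap B})^B$.
\item[(C5)] Let $Z\le\mathbf Z(X)$ and $\lambda\in\operatorname{Irr}(Z)$. Then $\chi\in\operatorname{Irr}(X)$ lies over $\lambda$ if and only if $\chi_Z=\chi(1)\lambda$. By Frobenius reciprocity $\lambda^X=\sum\chi(1)\chi$ with $\chi$ running over $\operatorname{Irr}(X|\lambda)$, so $\sum\chi(1)^2=|X:Z|$. If $Z\le T\le X$ and $\psi\in\operatorname{Irr}(T|\lambda)$, the induction formula shows that $(\psi^X)_Z$ is a multiple of $\lambda$, so all constituents of $\psi^X$ lie over $\lambda$.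
\end{itemize}

If a group $H$ acts on a set and $u$ is a point, $H_u$ denotes the stabilizer; for a vector $u$ in a module, $H_u=\mathbf C_H(u)$. If $H$ acts on an elementary abelian $p$-group $V$, then $\operatorname{Irr}(V)$ is an $\mathbb F_pH$-module under $(h\mu)(v)=\mu(h^{-1}vh)$, and $\mathbf C_H(\operatorname{Irr}(V))=\mathbf C_H(V)$ because the characters of $V$ separate its elements.

\begin{lemma}\label{lem:semidirect}
Let $X=V\rtimes H$ with $V$ abelian. For $\mu\in\operatorname{Irr}(V)$ define $\tilde\mu(vh)=\mu(v)$ for $v\in V$, $h\in H_\mu$, and for $\theta\in\operatorname{Irr}(H_\mu)=\operatorname{Irr}(VH_\mu/V)$ put $\chi_{\mu,\theta}=(\tilde\mu\theta)^X$. As $\mu$ runs over representatives of the $H$-orbits on $\operatorname{Irr}(V)$ and $\theta$ over $\operatorname{Irr}(H_\mu)$, the $\chi_{\mu,\theta}$ run once over $\operatorname{Irr}(X)$, and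
\[(\chi_{\mu,\theta})_H=\theta^H .\]
If $Z\le H$ is central in $X$ and $\lambda\in\operatorname{Irr}(Z)$, then $Z\le H_\mu$, and $\chi_{\mu,\theta}$ lies over $\lambda$ if and only if $\theta$ does.
\end{lemma}

\begin{proof}
For $h\in H_\mu$ we have $\tilde\mu(vh\,v'h')=\mu(v\cdot hv'h^{-1})=\mu(v)\mu(v')$, so $\tilde\mu$ is a linear character of $VH_\mu$, the stabilizer of $\mu$ in $X$, and it extends $\mu$. The first claim follows from (C2) and (C1). The formula is (C4) with $A=VH_\mu$ and $B=H$, since $\tilde\mu$ is trivial on $H_\mu$. The last claim follows from the formula and (C5).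
\end{proof}

\subsection*{Brauer characters}
Fix a $p$-modular system $(\mathbb K,\mathcal O,F)$: a complete discrete valuation ring $\mathcal O$ whose field of fractions $\mathbb K$ has characteristic $0$ and contains enough roots of unity to split all groups that occur, and whose residue field $F$ is algebraically closed of characteristic $p$. Ordinary characters are regarded as $\mathbb K$-valued. Reduction $\mathcal O\to F$ is a bijection on the relevant roots of unity of $p'$-order. The \emph{Brauer character} of an $FX$-module $M\ne0$ sends a $p$-regular $x\in X$ to the sum of the lifts to $\mathcal O$ of the eigenvalues of $x$ on $M$; it is \emph{irreducible} if $M$ is simple.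
\begin{itemize}
\item[(B1)] If $\chi$ is a character, $\chi^\circ$ is a Brauer character. Sums, products, restrictions, inflations and induced functions of Brauer characters are Brauer characters, and $(\xi^X)^\circ=(\xi^\circ)^X$. The set $\operatorname{IBr}(X)$ is linearly independent, so a Brauer character is irreducible if and only if it is not a sum of two Brauer characters.
\item[(B2)] $\mathbf O_p(X)$ acts trivially on every simple $FX$-module. Hence if $X=VH$ with $V$ a normal $p$-subgroup and $\varphi\in\operatorname{IBr}(X)$, then $\varphi_H\in\operatorname{IBr}(H)$.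
\item[(B3)] For a $p'$-group, Brauer characters and ordinary characters are the same thing. In particular, if a Brauer character $\beta$ of $X$ takes the value $\beta(1)$ on all of a normal $p'$-subgroup $E$, then $E$ acts trivially on a module affording $\beta$, and $\beta$ is a Brauer character of $X/E$.
\end{itemize}

\subsection*{Coprime action}
When a $p$-group $Q$ acts on a $p'$-group $K$ we compute in the semidirect product $K\rtimes Q=KQ$.
\begin{itemize}
\item[(A1)] A $p$-group fixes a point of any finite set of size prime to $p$ on which it acts, and a nonzero vector of any nonzero finite-dimensional module in characteristic $p$.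
\item[(A2)] If a $p'$-group $N$ acts on a finite $\mathbb F_p$-vector space $U$, then $U=\mathbf C_U(N)\oplus[U,N]$, where $[U,N]$ is spanned by the vectors $nu-u$.
\item[(A3)] \emph{Glauberman's lemma} \cite[13.8, 13.9]{Isaacs}. If $K\rtimes Q$ acts on a set $\Delta$ and $K$ is transitive on $\Delta$, then the $Q$-fixed points in $\Delta$ form one $\mathbf C_K(Q)$-orbit.
\end{itemize}

Our hypotheses will concern only the $Q$-fixed vectors of a module. The next lemma says that these vectors still detect the whole action of $K$. Here it matters that the characteristic of the module is the prime dividing $|Q|$.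

\begin{lemma}\label{lem:fixed}
Let a $p$-group $Q$ act on a $p'$-group $K$ and let $U$ be a finite $\mathbb F_p[K\rtimes Q]$-module. Then $\mathbf C_K(\mathbf C_U(Q))=\mathbf C_K(U)$.
\end{lemma}

\begin{proof}
The subgroup $N=\mathbf C_K(\mathbf C_U(Q))$ is $Q$-invariant, so both summands in $U=\mathbf C_U(N)\oplus[U,N]$ are $Q$-invariant. A vector of $[U,N]$ fixed by $Q$ lies in $\mathbf C_U(Q)\le\mathbf C_U(N)$, so it is $0$. By (A1), $[U,N]=0$.
\end{proof}

\section{The model case and the two auxiliary theorems}\label{sec:model}

Let a $p'$-group $K$ act on an elementary abelian $p$-group $V$, suppose that $Z=\mathbf C_K(V)$ is central in $K$, and let $G=V\rtimes K$. Then $Z$ is central in $G$, and $Z=\mathbf O_{p'}(G)$ because $\mathbf O_{p'}(G)$ lies in the Hall $p'$-subgroup $K$ and commutes with $V$. Theorem~\ref{thm:main} asserts here that $K=Z$.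

By Lemma~\ref{lem:semidirect} the characters of $G$ over $\lambda$ are the $\chi=\chi_{\mu,\psi}$ with $\psi\in\operatorname{Irr}(K_\mu|\lambda)$. Their degrees $|K:K_\mu|\psi(1)$ are prime to $p$. Moreover $\chi^\circ$ is irreducible if and only if $\chi_K=\psi^K$ is: one direction is (B2), and a decomposition of $\chi^\circ$ restricts to a decomposition of $\chi_K$. So the hypothesis of Theorem~\ref{thm:main} says that $\psi^K$ is irreducible for every $\mu\in\operatorname{Irr}(V)$ and every $\psi\in\operatorname{Irr}(K_\mu|\lambda)$.

If $\lambda$ is trivial we may take for $\psi$ the trivial character. Then $\psi^K$ is a permutation character, it contains the trivial character, and it is irreducible only if $K_\mu=K$. So $K$ fixes every $\mu$, and $K=Z$. For nontrivial $\lambda$ no such distinguished $\psi$ is available, and the hypothesis can come close to holding.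

\begin{example}\label{ex:72}
Let $p=3$, $K=Q_8$, $Z=\mathbf Z(K)$ and $1\neq\lambda\in\operatorname{Irr}(Z)$. Let $K/Z\cong C_2\times C_2$ act on $V=C_3\times C_3$ as the group of matrices $\operatorname{diag}(\pm1,\pm1)$; it acts in the same way on $\operatorname{Irr}(V)\cong\mathbb F_3e_1\oplus\mathbb F_3e_2$. The only character of $K$ over $\lambda$ is the irreducible character $\alpha$ of degree $2$, so by (C5) every $\psi^K$ is a multiple of $\alpha$, determined by its degree.
\begin{center}
\begin{tabular}{llll}
orbit of $\mu$ & $K_\mu$ & $\operatorname{Irr}(K_\mu|\lambda)$ & $\psi^K$\\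
\hline
$\{0\}$ & $K$ & $\alpha$ & $\alpha$\\
$\{\pm e_1\}$ & cyclic of order $4$ & two linear characters & $\alpha$\\
$\{\pm e_2\}$ & cyclic of order $4$ & two linear characters & $\alpha$\\
$\{\pm e_1\pm e_2\}$ & $Z$ & $\lambda$ & $2\alpha$
\end{tabular}
\end{center}
The group $G=V\rtimes K$ of order $72$ has six characters over $\lambda$, of degrees $2,2,2,2,2,4$. Five of them stay irreducible modulo $3$. The hypothesis fails only at the orbit with the smallest stabilizer.
\end{example}

The failure in the last row is a matter of size.

\begin{lemma}\label{lem:bound}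
Let $Z\le T\le K$ with $Z\le\mathbf Z(K)$, let $\lambda\in\operatorname{Irr}(Z)$ and $\psi\in\operatorname{Irr}(T|\lambda)$. If $\psi^K$ is irreducible, then $|T:Z|^2\ge|K:Z|$.
\end{lemma}

\begin{proof}
By (C5), $|K:T|^2\le\psi^K(1)^2\le|K:Z|=|K:T|\,|T:Z|$. So $|K:T|\le|T:Z|$, and multiplying by $|T:Z|$ gives the claim.
\end{proof}

The main idea is therefore to find a vector whose stabilizer in $K/Z$ has order less than $|K:Z|^{1/2}$. In Example~\ref{ex:72} the stabilizers of $e_1$ and $e_2$ have order exactly $|K:Z|^{1/2}=2$, so the strict inequality is needed.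

For a general group $G$ we shall reach a factorization $G=V_0\rtimes H$ in which $p$ may divide $|H|$. The degree $|H:H_\mu|\theta(1)$ of $\chi_{\mu,\theta}$ is then prime to $p$ only if $H_\mu$ contains a Sylow $p$-subgroup $Q$ of $H$, so the hypothesis gives information only about $Q$-fixed $\mu$. This leads to the following version of the model case.

\begin{theorem}\label{thm:induction}
Let a $p$-group $Q$ act on a $p'$-group $K$, let $Z\le\mathbf Z(K)$ be centralized by $Q$, let $\lambda\in\operatorname{Irr}(Z)$, and let $U$ be a finite $\mathbb F_p[K\rtimes Q]$-module with $\mathbf C_K(U)=Z$. Suppose that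
\begin{itemize}
\item[$(*)$] for all $u\in\mathbf C_U(Q)$ and all $Q$-invariant $\psi\in\operatorname{Irr}(K_u|\lambda)$, the character $\psi^K$ is irreducible.
\end{itemize}
Then $K=Z$.
\end{theorem}

Here $K_u$ is $Q$-invariant because $sK_us^{-1}=K_{su}=K_u$ for $s\in Q$. The condition $\mathbf C_K(U)=Z$ cannot be dropped, since $(*)$ always holds for $U=0$. Small stabilizers are supplied, for groups of prime-power order, by the second theorem.

\begin{theorem}\label{thm:pairs}
Let $r\ne p$ be primes, $K\ne1$ an $r$-group, $Q$ a $p$-group acting on $K$, and $U$ a finite $\mathbb F_p[K\rtimes Q]$-module on which $K$ is faithful. If $p=3$ and $r=2$, assume that $K$ has nilpotency class at most $2$. Then there are $u,u'\in\mathbf C_U(Q)$ with $K_u\cap K_{u'}=1$ and $|K_u|\,|K_{u'}|<|K|$.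
\end{theorem}

One of the two stabilizers then has order less than $|K|^{1/2}$. Section~\ref{sec:reduction} deduces Theorem~\ref{thm:main} from Theorem~\ref{thm:induction}. To apply Theorem~\ref{thm:pairs} in the proof of Theorem~\ref{thm:induction} one has to know that $K$ is nilpotent. For $Q=1$ there is no reason for this in advance, and Section~\ref{sec:trivialQ} treats this case by a different method. Section~\ref{sec:pairs} proves Theorem~\ref{thm:pairs}. In Section~\ref{sec:general} the Glauberman correspondence and induction on $|Q|$ show that an element of order $p$ acts fixed-point-freely on $K/Z$; this makes $K$ nilpotent, and $K/Z$ of class at most $2$ if $p=3$, so that Theorem~\ref{thm:pairs} applies.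

\section{Reduction to Theorem \ref{thm:induction}}\label{sec:reduction}

\subsection*{Replacing an invariant character by a central one}

\begin{lemma}\label{lem:triple}
Let $T\trianglelefteq D$ with $T$ a $p'$-group, and let $\psi\in\operatorname{Irr}(T)$ be $D$-invariant. There are a group $D^*$ with a central $p'$-subgroup $E$ such that $D^*/E\cong D/T$, and a character $\lambda^*\in\operatorname{Irr}(E)$, with the following property: if $\chi^\circ$ is irreducible for all $\chi\in\operatorname{Irr}_{p'}(D|\psi)$, then $(\chi^*)^\circ$ is irreducible for all $\chi^*\in\operatorname{Irr}_{p'}(D^*|\lambda^*)$.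
\end{lemma}

\begin{proof}
The character $\psi$ need not extend to $D$, but it extends to a central extension $\hat D$ of $D$. The point is to choose the kernel of this extension to be a $p'$-group.

By \cite[11.2]{Isaacs} there is a map $\mathcal P\colon D\to\mathrm{GL}_{\psi(1)}(\mathbb C)$ with $\mathcal P(d)\mathcal P(d')=f(d,d')\mathcal P(dd')$ for scalars $f(d,d')$, whose restriction to $T$ is a representation affording $\psi$, and such that $\mathcal P(td)=\mathcal P(t)\mathcal P(d)$ and $\mathcal P(dt)=\mathcal P(d)\mathcal P(t)$ for $t\in T$, $d\in D$. These properties survive if $\mathcal P$ is multiplied by a scalar function that is constant on the cosets of $T$ and equal to $1$ on $T$. So we may assume that $\det\mathcal P(d_0)=1$ for all $d_0$ in a transversal of $T$ containing $1$. Let $o$ be the order of the linear character $t\mapsto\det\mathcal P(t)$ of $T$. Then $\det\mathcal P(td_0)=\det\mathcal P(t)$ is an $o$-th root of unity, and so is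
\[f(d,d')^{\psi(1)}=\det\mathcal P(d)\det\mathcal P(d')\det\mathcal P(dd')^{-1}.\]
Hence $f$ takes values in the group $E$ of $m$-th roots of unity, where $m=o\,\psi(1)$. Both $o$ and $\psi(1)$ divide $|T|$, so $E$ is a $p'$-group.

Let $\hat D$ be the set $D\times E$ with the product $(d,\varepsilon)(d',\varepsilon')=(dd',f(d,d')\varepsilon\varepsilon')$. Associativity of matrix multiplication gives the cocycle identity for $f$, which makes $\hat D$ a group; $1\times E$ is central and $\hat D/(1\times E)\cong D$. The map $(d,\varepsilon)\mapsto\varepsilon\mathcal P(d)$ is a representation of $\hat D$; let $\hat\psi$ be its character. Since $f(t,d)=f(d,t)=1$ for $t\in T$, the set $T_0=T\times1$ is a normal subgroup isomorphic to $T$, and $\hat\psi$ extends the character $\psi$ of $T_0$. Put $D^*=\hat D/T_0$, identify $E$ with the image of $1\times E$, and let $\lambda^*(\varepsilon)=\varepsilon^{-1}$. Then $E$ is central in $D^*$ and $D^*/E\cong D/T$.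

Let $\chi^*\in\operatorname{Irr}_{p'}(D^*|\lambda^*)$, regarded as a character of $\hat D$. By (C2), $\hat\psi\chi^*$ is irreducible. On $(1,\varepsilon)$ its value is $\varepsilon\psi(1)\cdot\varepsilon^{-1}\chi^*(1)$, so $1\times E$ lies in its kernel, and it is the inflation of a character $\chi\in\operatorname{Irr}(D|\psi)$ of degree $\psi(1)\chi^*(1)$, which is prime to $p$. Suppose that $(\chi^*)^\circ=\beta_1+\beta_2$ with Brauer characters $\beta_i$ of $D^*$. The restrictions $(\beta_i)_E$ are characters of $E$ with sum $\chi^*(1)\lambda^*$, so $(\beta_i)_E=\beta_i(1)\lambda^*$. Then $\hat\psi^\circ\beta_i$ is a Brauer character of $\hat D$ that is constant on $1\times E$, hence a Brauer character of $D$ by (B3), and $\chi^\circ=\hat\psi^\circ\beta_1+\hat\psi^\circ\beta_2$ is reducible.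
\end{proof}

\subsection*{Proof of Theorem \ref{thm:main}, assuming Theorem \ref{thm:induction}}
We use three facts from group theory. \emph{Hall--Higman Lemma 1.2.3:} if $X$ is $p$-solvable and $\mathbf O_{p'}(X)=1$, then $\mathbf C_X(\mathbf O_p(X))\le\mathbf O_p(X)$. \emph{Schur--Zassenhaus:} a normal subgroup whose order is prime to its index has a complement, and the complements are conjugate if the normal subgroup is solvable. \emph{Burnside:} a $p'$-group that acts on a $p$-group $V$ and acts trivially on $V/\Phi(V)$, where $\Phi(V)$ is the Frattini subgroup, acts trivially on $V$; the quotient $V/\Phi(V)$ is elementary abelian. The $p$-solvability of $G$ enters through the first fact and through the fact that a nontrivial $p$-solvable group has a nontrivial normal $p$-subgroup or $p'$-subgroup.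

We use induction on $|G:Z|$. Let $V=\mathbf O_p(G)$. If $S/Z=\mathbf O_p(G/Z)$ and $S_p$ is a Sylow $p$-subgroup of $S$, then $S=Z\times S_p$ because $Z$ is central, so $S_p$ is normal in $G$ and $S_p\le V$. Hence $\mathbf O_p(G/Z)=VZ/Z$. Since $\mathbf O_{p'}(G/Z)=1$, the Hall--Higman lemma in $G/Z$ gives
\begin{equation}\label{eq:HH}
\mathbf C_G(V)\le V\times Z .
\end{equation}

\medskip\noindent\emph{Step 1: we may assume that $V$ is elementary abelian.}
Suppose that $\Phi=\Phi(V)\ne1$. Let $Y/\Phi=\mathbf O_{p'}(G/\Phi)$ and let $Y_0$ be a complement of $\Phi$ in $Y$. As $Y$ and $V$ are normal and $\Phi$ is a Sylow $p$-subgroup of $Y$, we have $[Y_0,V]\le Y\cap V=\Phi$. So $Y_0$ centralizes $V$ by Burnside's theorem, and the $p'$-group $Y_0$ lies in $Z$ by \eqref{eq:HH}. Thus $\mathbf O_{p'}(G/\Phi)=Z\Phi/\Phi\cong Z$ is central in $G/\Phi$. A character in $\operatorname{Irr}_{p'}(G/\Phi\,|\,\lambda)$ inflates to one in $\operatorname{Irr}_{p'}(G|\lambda)$, and a decomposition of its reduction would inflate as well. So $G/\Phi$ satisfies the hypothesis, and by induction $G/\Phi=Z\Phi/\Phi\times P/\Phi$. Then $P\trianglelefteq G$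 and $G=ZP$, so $G=Z\times P$.

\medskip\noindent\emph{Step 2: the factorization $G=V_0\rtimes H$.}
Let $K_2/V=\mathbf O_{p'}(G/V)$ and let $K$ be a complement of $V$ in $K_2$. Then $Z\le K_2$, and $ZK$ is a $p'$-subgroup of $K_2$ containing the Hall $p'$-subgroup $K$, so $Z\le K$.

Suppose first that $K=Z$. Then $K_2=VZ$, so $\mathbf O_{p'}(G/VZ)=1$. If $X/VZ=\mathbf O_p(G/VZ)$, then $X/Z$ is a normal $p$-subgroup of $G/Z$, so $X=VZ$. Since $G/VZ$ is $p$-solvable, it is trivial, and $G=Z\times V=Z\times P$.

From now on we assume that $K\ne Z$ and seek a contradiction. The complements of $V$ in $K_2$ are conjugate in $K_2=VK$, so the Frattini argument gives $G=VH$ with $H=\mathbf N_G(K)$. Put $V_0=[V,K]$, so that $V=V_0\times\mathbf C_V(K)$ by (A2). Both $V$ and $H$ normalize $V_0$, so $V_0\trianglelefteq G$. Since $[V\cap H,K]\le V\cap K=1$, we have $V\cap H=\mathbf C_V(K)$. Hence $G=V_0H$ and $V_0\cap H=1$. By \eqref{eq:HH},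
\[\mathbf C_K(V_0)=\mathbf C_K(V)=Z .\]
Next, $\mathbf O_{p'}(H)V/V$ is a normal $p'$-subgroup of $G/V=HV/V$, so $\mathbf O_{p'}(H)\le K_2\cap H=K\times\mathbf C_V(K)$, and therefore $\mathbf O_{p'}(H)\le K$. As $K\trianglelefteq H$, we get $\mathbf O_{p'}(H)=K$ and $\mathbf O_{p'}(H/K)=1$. By the Hall--Higman lemma,
\begin{equation}\label{eq:HH2}
\mathbf C_{H/K}(\mathbf O_p(H/K))\le\mathbf O_p(H/K).
\end{equation}
Let $Q$ be a Sylow $p$-subgroup of $H$ and $U=\operatorname{Irr}(V_0)$. Then $U$ is an $\mathbb F_p[K\rtimes Q]$-module with $\mathbf C_K(U)=Z$, and $Z$ is central in $K$ and centralized by $Q$. Once we verify $(*)$, Theorem~\ref{thm:induction} gives $K=Z$, the desired contradiction.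

\medskip\noindent\emph{Step 3: condition $(*)$ holds.}
Let $\mu\in\mathbf C_U(Q)$, so that $Q\le H_\mu$, put $T=K_\mu=K\cap H_\mu\trianglelefteq H_\mu$, and let $\psi\in\operatorname{Irr}(T|\lambda)$ be $Q$-invariant. Let $D$ be the stabilizer of $\psi$ in $H_\mu$. Then $TQ\le D$ and $D\cap K=T$. The hypothesis on $G$ yields irreducible induction from $D$ to $H$, by (a) below, while we want irreducible induction from $T$ to $K$. The passage is easy if $D=TQ$, and this equality is where the inductive hypothesis and Lemma~\ref{lem:triple} are used.

(a) \emph{If $\chi_0\in\operatorname{Irr}_{p'}(D|\psi)$, then $\chi_0^\circ$ and $\chi_0^H$ are irreducible.} By (C1), $\theta=\chi_0^{H_\mu}$ is irreducible. Let $\chi=\chi_{\mu,\theta}\in\operatorname{Irr}(G)$ as in Lemma~\ref{lem:semidirect}, so that $\chi_H=\theta^H=\chi_0^H$. The degree $|H:D|\chi_0(1)$ of $\chi$ is prime to $p$ because $Q\le D$, and $\chi$ lies over $\lambda$ because $\psi$, and hence $\chi_0$ and $\theta$, do. By hypothesis $\chi^\circ\in\operatorname{IBr}(G)$, and by (B2) its restriction to $H$ is irreducible. This restriction is $(\chi_0^H)^\circ=(\chi_0^\circ)^H$.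 A decomposition of $\chi_0^\circ$ or of $\chi_0^H$ would decompose it, by (B1).

(b) \emph{$D=TQ$.} We have $D/T\cong DK/K\le H/K$, and $DK/K$ contains the Sylow $p$-subgroup $QK/K$ of $H/K$, hence contains $\mathbf O_p(H/K)$. The normal subgroups $\mathbf O_{p'}(DK/K)$ and $\mathbf O_p(H/K)$ of $DK/K$ intersect trivially, so they commute, and by \eqref{eq:HH2} the first lies in the second and is trivial. Thus $\mathbf O_{p'}(D/T)=1$. Take $D^*,E,\lambda^*$ from Lemma~\ref{lem:triple}. The group $D^*$ is $p$-solvable, $\mathbf O_{p'}(D^*)=E$ is central, and by (a) every character in $\operatorname{Irr}_{p'}(D^*|\lambda^*)$ has irreducible reduction. Also $|D^*:E|=|D:T|\le|H:K|<|G:Z|$, since $K\neq Z$. By induction $D^*/E\cong D/T$ is a $p$-group. As $Q$ is a Sylow $p$-subgroup of $D$, we get $D=TQ$.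

(c) \emph{$\psi^K$ is irreducible.} By (C3), $\psi$ extends to some $\chi_0\in\operatorname{Irr}(TQ)=\operatorname{Irr}(D)$, of degree $\psi(1)$ prime to $p$. By (a), $\chi_0^H=(\chi_0^{KQ})^H$ is irreducible, hence so is $\xi=\chi_0^{KQ}$. Its degree $|K:T|\psi(1)$ is prime to $p$. If $\vartheta$ is an irreducible constituent of $\xi_K$, then $\xi(1)/\vartheta(1)$ divides both $\xi(1)$ and, by (C3), the power $|KQ:K|$ of $p$. So $\xi_K=\vartheta$ is irreducible, and $\xi_K=\psi^K$ by (C4).

This verifies $(*)$ and completes the deduction. \qed

\section{Trivial $Q$: a dimension count in characteristic $p$}\label{sec:trivialQ}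

\begin{proposition}\label{prop:trivialQ}
Theorem~\ref{thm:induction} holds when $Q=1$.
\end{proposition}

Ordinary character theory shows first that there are many characters over $\lambda$ of the group $\Gamma=\operatorname{Irr}(U)\rtimes K$, namely $|U|$. This number is the dimension of the center of an algebra in characteristic $p$, and we bound that dimension by the number of $K$-orbits on $\operatorname{Irr}(U)$. The link between the two characteristics is the following lemma. Let $Z$ be a $p'$-group that is abelian, $\lambda\in\operatorname{Irr}(Z)$, $\hat e=|Z|^{-1}\sum_{z\in Z}\lambda(z^{-1})z\in\mathcal OZ$, and let $e$ be the image of $\hat e$ in $FZ$. Both are idempotents, and $ze$ is a scalar multiple of $e\neq0$ for $z\in Z$.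

\begin{lemma}\label{lem:dimensions}
If $Z\le\mathbf Z(X)$, then $\dim FXe=|X:Z|$ and $\dim\mathbf Z(FXe)=|\operatorname{Irr}(X|\lambda)|$.
\end{lemma}

\begin{proof}
The algebra $FX$ is a free $FZ$-module on a transversal of $Z$ in $X$, and $FZe=Fe$; this gives the first formula. The conjugacy class sums form a basis of the center of the group algebra over each of $\mathbb K$, $\mathcal O$ and $F$. So the free $\mathcal O$-module $\mathbf Z(\mathcal OX)$ yields $\mathbf Z(\mathbb KX)$ and $\mathbf Z(FX)$ by extension of scalars, and its direct summand $\mathbf Z(\mathcal OX)\hat e$ yields $\mathbf Z(\mathbb KX)\hat e$ and $\mathbf Z(FX)e=\mathbf Z(FXe)$, which therefore have the same dimension. Finally $\hat e$ acts as the identity on the simple $\mathbb KX$-modules over $\lambda$ and as $0$ on the others, so $\mathbf Z(\mathbb KX)\hat e$ has as a basis the primitive central idempotents of the characters in $\operatorname{Irr}(X|\lambda)$.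
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:trivialQ}]
\emph{Step 1: $K$ has a unique character $\alpha$ over $\lambda$, and $n=\alpha(1)$ satisfies $n^2=|K:Z|$.} Let $\alpha\in\operatorname{Irr}(K|\lambda)$, $u\in U$ and $T=K_u\ge Z$. Each irreducible constituent $\psi$ of $\alpha_T$ lies over $\lambda$, so $\psi^K$ is irreducible by $(*)$, and it contains $\alpha$; thus $\psi^K=\alpha$. Hence $\psi$ has multiplicity $1$ in $\alpha_T$ and degree $\alpha(1)/|K:T|$, and $\alpha_T$ is a sum of $|K:T|$ distinct irreducible characters. Therefore
\[\sum_{t\in T}|\alpha(t)|^2=|T|\,|K:T|=|K|=\sum_{k\in K}|\alpha(k)|^2,\]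
and $\alpha$ vanishes outside $T$. As the stabilizers $K_u$ intersect in $\mathbf C_K(U)=Z$, the character $\alpha$ vanishes outside $Z$, so $|Z|\alpha(1)^2=|K|$. By (C5), $\alpha$ is the only character over $\lambda$.

\emph{Step 2: counting characters.} Let $V=\operatorname{Irr}(U)$, written multiplicatively, and $\Gamma=V\rtimes K$. Regarding $u\in U$ as the character $v\mapsto v(u)$ of $V$ identifies $U$ with $\operatorname{Irr}(V)$, compatibly with the action of $K$. We have $\mathbf C_K(V)=Z$, so $Z\le\mathbf Z(\Gamma)$ and $\mathbf C_\Gamma(V)=V\times Z$. By Lemma~\ref{lem:semidirect} each $\chi\in\operatorname{Irr}(\Gamma|\lambda)$ satisfies $\chi_K=\psi^K$ for some $u\in U$ and $\psi\in\operatorname{Irr}(K_u|\lambda)$. By $(*)$ and Step~1, $\chi_K=\alpha$, so $\chi(1)=n$. Since the squares of these degrees sum to $|\Gamma:Z|=|V|n^2$, we obtain $|\operatorname{Irr}(\Gamma|\lambda)|=|V|$.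

\emph{Step 3: the algebra $B=F\Gamma e$ is a matrix algebra over its center.} Let $S=FKe\subseteq B$; both algebras have identity $e$. As $K$ is a $p'$-group, $S$ is semisimple, and by Lemma~\ref{lem:dimensions} it has dimension $n^2$ and a center of dimension $1$. So $S\cong\operatorname{Mat}_n(F)$; let $e_{ij}$ be matrix units in $S$, and let $A$ be the centralizer of $S$ in $B$. For $b\in B$ the elements $a_{ij}=\sum_ke_{ki}be_{jk}$ lie in $A$, since $e_{st}a_{ij}=e_{si}be_{jt}=a_{ij}e_{st}$, and $\sum_{i,j}e_{ij}a_{ij}=\sum_{i,j}e_{ii}be_{jj}=b$. Conversely, if $b=\sum_{i,j} e_{ij}c_{ij}$ with $c_{ij}\in A$, then $\sum_ke_{ks}be_{tk}=c_{st}$. So every $b\in B$ has unique coordinates $a_{ij}\in A$, and $\dim A=\dim B/n^2=|V|$. Now $\mathbf Z(B)\subseteq A$, and $\dim\mathbf Z(B)=|V|$ by Lemma~\ref{lem:dimensions} and Step~2. Hence $A=\mathbf Z(B)\subseteq\mathbf Z(F\Gamma)$.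

\emph{Step 4: every nonzero ideal of $A$ contains $\sigma e$, where $\sigma=\sum_{v\in V}v$.} The element $\sigma$ is central in $F\Gamma$ because $V\trianglelefteq\Gamma$, so $\sigma e\in A$. Let $0\ne a\in A$. Then $Ba$ is a nonzero two-sided ideal of $B$, and $V$ acts on it by left multiplication. By (A1) there is a nonzero fixed element. An element of $F\Gamma$ fixed under left multiplication by $V$ has constant coefficients on the cosets $Vk$, so it is $\sigma c$ for a unique $c\in FK$. From $\sigma c=\sigma ce$ we get $0\ne c=ce\in S$. As $S$ is simple, $e\in ScS$, and so $\sigma e\in\sigma ScS=S\sigma cS\subseteq Ba$. All coordinates of an element of $Ba$ lie in $Aa$, and the $(1,1)$-coordinate of $\sigma e=\sum_ie_{ii}\sigma e$ is $\sigma e$. So $\sigma e\in Aa$.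

\emph{Step 5: embedding $A$ in the fixed points.} Let $\pi\colon F\Gamma\to F[VZ]$ be the linear projection that kills the group elements outside $VZ=\mathbf C_\Gamma(V)$. On the center of $F\Gamma$ this is the Brauer homomorphism of the $p$-group $V$; we need only that its kernel is an ideal. Let $x=\sum x_gg$ and $y=\sum y_gg$ be central with $\pi(x)=0$, and let $g\in VZ$. The coefficient of $g$ in $xy$ is the sum of $x_hy_{h'}$ over the pairs $(h,h')$ with $hh'=g$. The group $V$ permutes these pairs by conjugation, and $x_hy_{h'}$ is constant on each orbit. Orbits of length greater than $1$ contribute $0$ since $p$ divides their length, and a fixed pair has $h\in VZ$, so $x_h=0$. Thus $\pi(xy)=0$.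

So $\ker\pi\cap A$ is an ideal of $A$. It does not contain $\sigma e$, since $\pi(\sigma e)=\sigma e\ne0$, and by Step~4 it is zero. The set $VZ$ is stable under conjugation by $K$ and under multiplication by elements of $Z$, so $\pi$ commutes with conjugation by $K$ and with multiplication by $e$. Hence $\pi$ embeds $A$ in the space of $K$-fixed elements of $F[VZ]e$. The elements $ve$, $v\in V$, form a basis of $F[VZ]e$ permuted by $K$, so this space has dimension equal to the number of $K$-orbits on $V$. Since $\dim A=|V|$, all orbits are single points. Thus $K=\mathbf C_K(V)=Z$.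
\end{proof}

In Example~\ref{ex:72} the conclusion of Step~1 holds, so Step~1 alone gives no contradiction. There $\mathbf Z(B)$ has dimension $6$ and $K$ has four orbits on $V$, so $\pi$ is not injective on $\mathbf Z(B)$: the injectivity depends on the equality $A=\mathbf Z(B)$.

\section{Pairs of fixed vectors with small stabilizers}\label{sec:pairs}

We prove Theorem~\ref{thm:pairs} by induction on the dimension, decomposing the module until it is primitive. Fix primes $r\ne p$. A \emph{triple} $(K,Q,U)$ consists of an $r$-group $K$, of class at most $2$ if $(p,r)=(3,2)$, a $p$-group $Q$ acting on $K$, and a finite module $U$ for $\Gamma=K\rtimes Q$ over $\mathbb F_p$. The class condition passes to subgroups and quotients of $K$. Put $W=\mathbf C_U(Q)$. A pair $(u,u')$ of vectors of $W$ is a \emph{base pair} if $K_u\cap K_{u'}=\mathbf C_K(U)$, and a base pair is \emph{strict} if the set $K_uK_{u'}$ is not all of $K$. A \emph{base vector} is a vector that occurs in a base pair. These notions, and the $K$-orbits on $U$, do not change when $K$ is replaced by $K/\mathbf C_K(U)$. If $K$ is faithful, a base pair is strict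 exactly when $|K_u||K_{u'}|<|K|$, since $|K_uK_{u'}|=|K_u||K_{u'}|$. If $(u,u')$ is a base pair, so are $(u',u)$ and $(u,u+u')$. If $K$ acts trivially, every pair is a base pair. Theorem~\ref{thm:pairs} is part (i) of the following statement.

\begin{proposition}\label{prop:pairs}
Let $(K,Q,U)$ be a triple in which $K$ acts nontrivially on $U$. Then
\begin{itemize}
\item[(i)] there is a strict base pair;
\item[(ii)] there are two base vectors in different $K$-orbits.
\end{itemize}
\end{proposition}

The best situation is that of a vector with trivial stabilizer.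
\begin{itemize}
\item[(R)] \emph{If $K\ne1$ and $K_u=1$ for some $u\in W$, then \textup{(i)} and \textup{(ii)} hold.}
\end{itemize}
Indeed $(u,u)$ is a strict base pair, and $(u,0)$ is a base pair with $u\ne0$. Such a vector need not exist, which is why we work with pairs. The following example also shows the purpose of (ii).

\begin{example}\label{ex:D8}
Let $p=3$, $Q=1$, and let $K\cong D_8$ be the group of $2\times2$ signed permutation matrices acting on $U=\mathbb F_3^2$. The nonzero vectors form two orbits of length $4$, those of $(1,0)$ and $(1,1)$, so all their stabilizers have order $2$. The group $K$ permutes the two coordinate lines, and the diagonal subgroup $M$ acts on each as $\pm1$. To build a base pair for $K$ one puts base pairs for $M$ in both coordinates; this takes care of the elements of $M$, but not of those that exchange the lines. For instance, $(1,1)$ is a base pair for $M$ on a line, and using it in both coordinates gives the vector $(1,1)\in U$ twice, which is fixed by the coordinate swap. The remedy is to use non-conjugate base vectors in different coordinates. With the base pairs $(1,1)$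 in the first coordinate and $(0,1)$ in the second we get $u=(1,0)$ and $u'=(1,1)$. Now $K_u=\langle\operatorname{diag}(1,-1)\rangle\le M$, the group $K_{u'}$ is generated by the swap, and $(u,u')$ is a strict base pair.
\end{example}

In the primitive case we need a theorem of P.~Hall \cite[5.4.9]{Gorenstein}: \emph{an $r$-group all of whose characteristic abelian subgroups are cyclic is a central product $ER$, with $E=1$ or extraspecial, and with $R$ cyclic or, for $r=2$, dihedral, generalized quaternion or semidihedral of order at least $16$.} Central product means that $[E,R]=1$; if $E$ is extraspecial then $E'=\mathbf Z(E)$ has order $r$; and a dihedral, generalized quaternion or semidihedral $2$-group is nonabelian with a cyclic subgroup of index $2$.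

\begin{proof}[Proof of Proposition~\ref{prop:pairs}]
We use induction on $\dim U$ and may assume that $K\ne1$ is faithful on $U$. Then $U\neq0$, and $W\ne0$ by (A1). Every triple of smaller dimension has a base pair, by induction or because the action is trivial.

\medskip\noindent\textbf{Case 1: $U$ is not irreducible.}
Let $S$ be the socle of $U$, the sum of its irreducible $\Gamma$-submodules, and $N=\mathbf C_K(S)\trianglelefteq\Gamma$. The $\Gamma$-submodule $[U,N]$ has no nonzero $N$-fixed vector by (A2), so it contains no irreducible submodule and is $0$. Hence $N=1$. If $S\ne U$, base pairs for $(K,Q,S)$ are base pairs for $(K,Q,U)$, and induction gives (i) and (ii).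

Let $S=U$. Then $U=U_1\oplus U_2$ with nonzero $\Gamma$-submodules, and we may assume that $K$ acts nontrivially on $U_1$. For $x_i\in U_i$ we have $K_{x_1+x_2}=K_{x_1}\cap K_{x_2}$. Fix a base pair $(x_2,x_2')$ for $U_2$. If $(x_1,x_1')$ is a base pair for $U_1$, then
\[K_{x_1+x_2}\cap K_{x_1'+x_2'}=\mathbf C_K(U_1)\cap\mathbf C_K(U_2)=1 .\]
If $(x_1,x_1')$ is strict, so is the new pair, since $K_{x_1+x_2}K_{x_1'+x_2'}\subseteq K_{x_1}K_{x_1'}\ne K$. If $x_1,y_1$ are base vectors for $U_1$ in different orbits, then $x_1+x_2$ and $y_1+x_2$ are base vectors for $U$, and they lie in different orbits as one sees by projecting to $U_1$.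

\medskip\noindent\textbf{Case 2: $U$ is irreducible and imprimitive,} that is, $U=\bigoplus_{j\in\Omega}U_j$ with $|\Omega|>1$ and nonzero subspaces $U_j$, called \emph{blocks}, that are permuted by $\Gamma$. The action on $\Omega$ is transitive because $U$ is irreducible. Choose $|\Omega|>1$ as small as possible. Then $\Gamma$ is primitive on $\Omega$, for otherwise we could add up the blocks in each class of an invariant partition. So point stabilizers are maximal subgroups of $\Gamma$, and the normal subgroup $K$, whose orbits form an invariant partition, is trivial or transitive on $\Omega$.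

\medskip\noindent\emph{Case 2A: $K$ is trivial on $\Omega$.} Then $Q$ is transitive on $\Omega$. Fix a point $1\in\Omega$, let $Q_1$ be its stabilizer in $Q$, let $\mathcal S\ni1$ be a transversal of the cosets $sQ_1$ in $Q$, and put $L=\mathbf C_K(U_1)$. The blocks are the $sU_1$, $s\in\mathcal S$, and $\mathbf C_K(sU_1)=sLs^{-1}$, so $\bigcap_ssLs^{-1}=1$. In particular $L\ne K$, and induction applies to the triple $(K,Q_1,U_1)$. For $y\in\mathbf C_{U_1}(Q_1)$ the vector $\hat y=\sum_{s\in\mathcal S}sy$ lies in $W$, and as $K$ stabilizes each block, $K_{\hat y}=\bigcap_ssK_ys^{-1}\le K_y$. If $(y,y')$ is a base pair for $U_1$, then $K_{\hat y}\cap K_{\hat y'}=\bigcap_ssLs^{-1}=1$. If it is strict, then $K_{\hat y}K_{\hat y'}\subseteq K_yK_{y'}\ne K$. If $y,z$ are base vectors in different $K$-orbits, so are $\hat y,\hat z$, because $k\hat y=\hat z$ implies $ky=z$ on comparing components in $U_1$.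

\medskip\noindent\emph{Case 2B: $K$ is transitive on $\Omega$.} This is the situation of Example~\ref{ex:D8}, with the additional requirement that the vectors be fixed by $Q$. Now $|\Omega|$ is a power of $r$, so $Q$ fixes a point, which we call $1$. Let $M$ be the stabilizer of $1$ in $K$. The stabilizer of $1$ in $\Gamma$ contains $Q$, so it equals $MQ$, and it is maximal. Since $M$ is a proper $Q$-invariant subgroup of the $r$-group $K$, the $Q$-invariant subgroup $\mathbf N_K(M)$ is larger than $M$, so $\mathbf N_K(M)Q=\Gamma$ and $M\trianglelefteq\Gamma$. Thus $M$ is the stabilizer in $K$ of every point. If $X$ is a $Q$-invariant subgroup of $K$, then $XMQ$ is a subgroup containing $MQ$, so $XM=M$ or $XM=K$. Therefore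
\begin{equation}\label{eq:dichotomy}
\text{a $Q$-invariant subgroup of $K$ lies in $M$ or is transitive on $\Omega$.}
\end{equation}
Put $W_1=\mathbf C_{U_1}(Q)$, which is nonzero by (A1), and $N=\mathbf C_M(U_1)$. If $N=M$, then $M=kMk^{-1}$ acts trivially on $kU_1$ for all $k\in K$, so $M=1$; the stabilizer in $K$ of a vector $0\ne x\in W_1$ fixes the block $U_1$, so it is trivial, and (R) applies. Assume that $N\ne M$, so that induction applies to $(M,Q,U_1)$.

We transport vectors from $U_1$ to the other blocks in a way compatible with $Q$: there are $k_j\in K$ $(j\in\Omega)$ with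
\begin{equation}\label{eq:transport}
k_j1=j\quad\text{and}\quad sk_jy=k_{sj}y\quad\text{for all } s\in Q,\ y\in W_1 .
\end{equation}
Let $i$ be a representative of a $Q$-orbit on $\Omega$, with stabilizer $Q_i$ in $Q$. Both $1$ and $i$ are fixed by $Q_i$, so (A3) gives $c_i\in\mathbf C_K(Q_i)$ with $c_i1=i$, and $Q_i$ fixes $c_iy$ for $y\in W_1$. For $j$ in the orbit of $i$ choose $s_j\in Q$ with $s_ji=j$ and put $k_j=s_jc_is_j^{-1}\in K$. Then $k_j1=j$ and $k_jy=s_jc_iy$. For $s\in Q$ we have $ss_j\in s_{sj}Q_i$, so $sk_jy=ss_jc_iy=s_{sj}c_iy=k_{sj}y$.

For $x,y\in W_1$ put $w(x,y)=x+\sum_{j\ne1}k_jy$. By \eqref{eq:transport}, $w(x,y)\in W$. If $(x,x')$ and $(y,y')$ are base pairs for $(M,Q,U_1)$, then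
\begin{equation}\label{eq:inM}
M\cap K_{w(x,y)}\cap K_{w(x',y')}=1 .
\end{equation}
Indeed, an element $g$ of this group stabilizes each block, so it fixes all components. It fixes $x,x'$, so $g\in N$; and for $j\ne1$ the element $k_j^{-1}gk_j\in M$ fixes $y,y'$, so $g\in k_jNk_j^{-1}=\mathbf C_M(U_j)$. Hence $g$ acts trivially on $U$.

By induction there is a strict base pair $(a,a')$ for $(M,Q,U_1)$. Of two base vectors in different $M$-orbits at least one is not $M$-conjugate to $a$; so there is a base pair $(b,b')$ with $b$ not $M$-conjugate to $a$. Strictness gives $M_a\ne M$, so $a\ne0$. An element of $K$ that sends $a$ into $U_1$ stabilizes $U_1$ and lies in $M$. Hence $b$ is not even $K$-conjugate to $a$.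

For (i), let $u=w(a,b)$ and $u'=w(a',b')$. If $K_u\not\le M$, then by \eqref{eq:dichotomy} some $t\in K_u$ sends $1$ to a point $j\ne1$, and comparing components in $U_j$ gives $ta=k_jb$, which is impossible. So $K_u\le M$, and $K_u\cap K_{u'}=1$ by \eqref{eq:inM}. If $K_uK_{u'}=K$, then Dedekind's law gives $M=K_u(K_{u'}\cap M)\subseteq M_aM_{a'}\ne M$, a contradiction. So $(u,u')$ is a strict base pair.

For (ii), we show that $v=w(a,a)$ is a base vector. It may well be fixed by elements outside $M$, so the partner has to exclude them: let $v'=w(a',a+a')$, and recall that $(a,a+a')$ is a base pair. Suppose that $X=K_v\cap K_{v'}$ is not contained in $M$. By \eqref{eq:dichotomy} some $t\in X$ sends $1$ to a point $j\ne1$, so $ta=k_ja$ and $ta'=k_j(a+a')$. Then $g=k_j^{-1}t$ satisfies $ga=a$ and $ga'=a+a'$, so $g^ma'=ma+a'$ for all $m\geq1$. Taking for $m$ the order of $g$ gives $ma=0$, so $p$ divides $m$, which is impossible in the $r$-group $K$. Hence $X\le M$, and $X=1$ by \eqref{eq:inM}. All components of $v$, and hence of every $K$-conjugate of $v$, are $K$-conjugate to $a$, while $u$ has the components $k_jb$.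 So the base vectors $u$ and $v$ lie in different orbits.

\medskip\noindent\textbf{Case 3: $U$ is irreducible and not imprimitive.}
Let $A\le K$ be an abelian normal subgroup of $\Gamma$. By Clifford's theorem $U$ is the direct sum of the homogeneous components of $U_A$, which $\Gamma$ permutes, so there is only one: $U_A\cong Y\oplus\dots\oplus Y$ with $Y$ irreducible, and $A$ is faithful on $Y$. By Schur's lemma the subring of $\operatorname{End}_A(Y)$ generated by $A$ is a finite integral domain, hence a field, and $g-1$ is invertible on $Y$ for $1\ne g\in A$. Thus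
\begin{equation}\label{eq:cyclic}
\begin{array}{l}
\text{an abelian normal subgroup of $\Gamma$ contained in $K$ is cyclic,}\\
\text{and its nonidentity elements fix no nonzero vector of $U$.}
\end{array}
\end{equation}
Let $H=\mathbf C_K(K')$, a characteristic subgroup of $K$. We claim:
\begin{equation}\label{eq:Hregular}
\text{if $K'$ is abelian, then $H_u=1$ for all $0\ne u\in W$.}
\end{equation}
For then $K'\le\mathbf Z(H)$. Put $T=H_u$. By \eqref{eq:cyclic}, $T\cap\mathbf Z(H)=1$, so $T'\le T\cap K'=1$ and $T\mathbf Z(H)$ is abelian. It contains $K'$, so it is normal in $K$, and it is $Q$-invariant because $u\in W$. By \eqref{eq:cyclic}, $T=1$.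

If $K$ has class at most $2$, then $H=K$, and \eqref{eq:Hregular} and (R) finish the proof. Let the class be at least $3$. By \eqref{eq:cyclic} Hall's theorem applies to $K=ER$, and $R$ is not cyclic, since otherwise the class would be at most $2$. So $r=2$, $|K|\ge16$, and $p\ge5$ by the class condition. Let $C$ be a cyclic subgroup of index $2$ in $R$. Then $1\ne R'\le C$, and $R'$ is normal in $K$, so its unique involution is central in $K$. If $E\ne1$, then $E'$ is also central in $K$ of order $2$, and $\mathbf Z(K)$ is cyclic, so $E'\le R'$. Hence $K'=E'R'=R'\le C$ is abelian, and $H\ge EC$ has index at most $2$ in $K$. By \eqref{eq:Hregular}, $|K_u|\le2$ for all $0\ne u\in W$. By (R) we may assume that $|K_u|=2$ for all $0\ne u\in W$.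

By Lemma~\ref{lem:fixed}, $\mathbf C_K(W)=1$. So for each $0\ne u\in W$ there is $0\neq u'\in W$ not fixed by the involution in $K_u$. Then $(u,u')$ is a base pair, and it is strict because $4<16\le|K|$. This proves (i) and shows that every nonzero vector of $W$ is a base vector. Suppose that (ii) fails. Then $W\setminus\{0\}$ lies in one $K$-orbit $\Delta$, which is $Q$-invariant and whose $Q$-fixed points form the set $W\setminus\{0\}$. By (A3) the $2$-group $\mathbf C_K(Q)$ is transitive on this set, so $p^d-1$ is a power of $2$, where $d=\dim W$. If $d>1$ is odd, then $1+p+\dots+p^{d-1}$ is an odd divisor greater than $1$ of $p^d-1$, which is impossible. If $d$ is even, then $p^{d/2}-1$ and $p^{d/2}+1$ are powers of $2$ that differ by $2$, so $p^{d/2}=3$, contrary to $p\ge5$. So $d=1$, and $\mathbf C_K(W)=K_u\ne1$ for $0\ne u\in W$, a contradiction.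
\end{proof}

\begin{remark}
The class condition is used only to exclude $p^d-1=8$, and part (ii) does fail without it. Let $Q=1$, $U=\mathbb F_9$, and let $K$ be the group of the $16$ maps $x\mapsto\zeta x$ and $x\mapsto\zeta x^3$ with $\zeta\in\mathbb F_9^\times$. The nonzero vectors form one orbit, with stabilizers of order $2$. So $0$ is not a base vector, and all base vectors are conjugate.
\end{remark}

\section{The general case of Theorem \ref{thm:induction}}\label{sec:general}

To use induction on $|Q|$ we pass to the fixed points, in $K$ and in $U$, of a central element $q\in Q$ of order $p$. The difficulty is to carry condition $(*)$ over to $\mathbf C_K(q)$, and the tool is the Glauberman correspondence \cite[Ch.~13]{Isaacs}.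

\begin{itemize}
\item[(G)] Let $Q_0=\langle q\rangle$ have order $p$ and act on a $p'$-group $T$. There is a bijection $\psi\mapsto\psi^*$ from the set of $Q_0$-invariant members of $\operatorname{Irr}(T)$ onto $\operatorname{Irr}(\mathbf C_T(q))$, where $\psi^*$ is the unique constituent of $\psi_{\mathbf C_T(q)}$ whose multiplicity is prime to $p$. If $\hat\psi$ is an extension of $\psi$ to $TQ_0$, there is a root of unity $\varepsilon$ with $\hat\psi(cq)=\varepsilon\psi^*(c)$ for all $c\in\mathbf C_T(q)$.
\end{itemize}
For the canonical extension the last formula holds with $\varepsilon=\pm1$ \cite[13.6]{Isaacs}, and by (C2) the other extensions differ from it by a linear character of $Q_0$. This formula lets us compare the correspondence with induction.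

\begin{lemma}\label{lem:glauberman}
Let $Q_0=\langle q\rangle$ of order $p$ act on a $p'$-group $K$, let $T\le K$ be $Q_0$-invariant, and put $C=\mathbf C_K(q)$. If $\psi\in\operatorname{Irr}(T)$ is $Q_0$-invariant and $\psi^K$ is irreducible, then $(\psi^*)^C$ is irreducible.
\end{lemma}

\begin{proof}
Put $\eta=\psi^*$ and $\alpha=\psi^K$. Let $\hat\psi$ be an extension of $\psi$ to $TQ_0$, which exists by (C3), with $\hat\psi(cq)=\varepsilon\eta(c)$ for $c\in T\cap C$. By (C4), $\hat\alpha=\hat\psi^{KQ_0}$ extends $\alpha$. So $\alpha$ is $Q_0$-invariant, and $\hat\alpha(cq)=\varepsilon'\alpha^*(c)$ for $c\in C$, with a root of unity $\varepsilon'$. We compute $\hat\alpha(cq)$ from the induction formula. Every element of $KQ_0$ is $q^ik$ with $k\in K$, and conjugation by $q^i\in TQ_0$ does not change the values of $\hat\psi$, so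
\[\hat\alpha(cq)=\frac1{|T|}\sum_k\hat\psi(kcqk^{-1}),\]
the sum being over those $k\in K$ with $kcqk^{-1}\in TQ_0$. For such $k$ the $p$-part $kqk^{-1}$ of $kcqk^{-1}$ is a power of it and lies in $TQ_0$. By Sylow's theorem there is $t\in T$ with $tkqk^{-1}t^{-1}\in Q_0\cap Kq=\{q\}$, so $tk\in C$ and $k\in TC$. Each $k\in TC$ can be written as $tc'$ with $t\in T$, $c'\in C$ in $|T\cap C|$ ways, and $kcqk^{-1}=t(c'cc'^{-1}q)t^{-1}$ lies in $TQ_0$ if and only if $c'cc'^{-1}\in T$. Hence
\[\hat\alpha(cq)=\frac1{|T\cap C|}\sum_{c'\in C,\ c'cc'^{-1}\in T}\hat\psi(c'cc'^{-1}q)=\varepsilon\,\eta^C(c).\]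
So $\eta^C=\varepsilon^{-1}\varepsilon'\alpha^*$. Evaluation at $1$ shows that the root of unity $\varepsilon^{-1}\varepsilon'$ is positive, so $\eta^C=\alpha^*$ is irreducible.
\end{proof}

An automorphism of a group is \emph{fixed-point-free} if it fixes only the identity. By a theorem of Thompson \cite[10.2.1]{Gorenstein}, \emph{a group with a fixed-point-free automorphism of prime order is nilpotent}. For the class condition in Theorem~\ref{thm:pairs} we need more when the order is $3$. By a theorem of Levi \cite[III.6.5]{Huppert}, \emph{if every element of a group $X$ commutes with all its conjugates, then $\gamma_3(X)=[X,X,X]$ has exponent dividing $3$}.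

\begin{lemma}\label{lem:order3}
Let $X$ be a $3'$-group with a fixed-point-free automorphism $\tau$ of order $3$. Then $X$ is nilpotent of class at most $2$.
\end{lemma}

\begin{proof}
Let $\rho$ be any fixed-point-free automorphism of order $3$; then $\rho^2$ is another. The map $y\mapsto y^{-1}y^\rho$ is injective, since $y^{-1}y^\rho=z^{-1}z^\rho$ means that $\rho$ fixes $zy^{-1}$. So each $x\in X$ has the form $y^{-1}y^\rho$, and the product $xx^\rho x^{\rho^2}$ telescopes to $1$. The same statement for $\rho^2$ reads $xx^{\rho^2}x^\rho=1$. Thus $x^{-1}=x^\rho x^{\rho^2}=x^{\rho^2}x^\rho$, and $x$ commutes with $x^\rho$.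

In $X\rtimes\langle\tau\rangle$ the element $\tau$ has $|X|$ conjugates under $X$, all in the coset $\tau X$, so every element $\tau g$ of this coset is conjugate to $\tau$. Hence $x\mapsto(x^\tau)^g$ is a fixed-point-free automorphism of order $3$, and $x$ commutes with $(x^\tau)^g$ for all $g\in X$. Replacing $\tau$ by $\tau^2$, we see that $x$ commutes with $(x^{\tau^2})^g$. So $x$ commutes with $(x^\tau)^g(x^{\tau^2})^g=(x^g)^{-1}$, that is, with all its conjugates. By Levi's theorem the $3'$-group $\gamma_3(X)$ has exponent dividing $3$, so it is trivial.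
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:induction}]
We use induction on $|Q|$; the case $Q=1$ is Proposition~\ref{prop:trivialQ}. Let $Q\ne1$, let $Q_0=\langle q\rangle\le\mathbf Z(Q)$ have order $p$, and put $C=\mathbf C_K(q)\ge Z$ and $U_1=\mathbf C_U(q)$. As $q$ is central in $Q$, the group $Q/Q_0$ acts on $C$, and $U_1$ is a module for $C\rtimes(Q/Q_0)$.

\emph{Step 1: $C=Z$.} We check the hypotheses of the theorem for $C$, $Q/Q_0$, $U_1$, $Z$, $\lambda$. By Lemma~\ref{lem:fixed} applied to $Q_0$, we have $\mathbf C_C(U_1)=C\cap\mathbf C_K(U)=Z$. Let $u\in\mathbf C_{U_1}(Q/Q_0)=\mathbf C_U(Q)$ and $T=K_u$, so that $C_u=\mathbf C_T(q)$. Let $\eta\in\operatorname{Irr}(C_u|\lambda)$ be $Q$-invariant, and let $\psi$ be the $Q_0$-invariant irreducible character of $T$ with $\psi^*=\eta$. For $s\in Q$ the conjugate $\psi^s$ is $Q_0$-invariant, and the description of the correspondent by its multiplicity gives $(\psi^s)^*=\eta^s=\eta$; so $\psi^s=\psi$. Since $\psi_Z$ is a multiple of one linear character and contains $\eta_Z=\eta(1)\lambda$, the character $\psi$ lies over $\lambda$. By $(*)$, $\psi^K$ is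 irreducible, so $\eta^C$ is irreducible by Lemma~\ref{lem:glauberman}. Induction gives $C=Z$.

\emph{Step 2: $K$ is nilpotent.} Suppose that $K\ne Z$. If $q$ fixes a coset $xZ$, then by (A1) it fixes an element of it, which lies in $C=Z$. So $q$ induces a fixed-point-free automorphism of order $p$ of $K/Z\neq1$. By Thompson's theorem $K/Z$ is nilpotent, and so is $K$ because $Z$ is central. If $p=3$, then $K/Z$ has class at most $2$ by Lemma~\ref{lem:order3}.

\emph{Step 3: all stabilizers are large.} Let $r$ be a prime divisor of $|K:Z|$ and write $K=R\times S$ with $R$ the Sylow $r$-subgroup and $S$ an $r'$-group. Put $Z_r=Z\cap R$ and $\bar R=R/Z_r\ne1$. Then $Q$ acts on $\bar R$, the group $\bar R$ is faithful on $U$, and $\bar R\cong RZ/Z$ has class at most $2$ if $p=3$. Let $u\in\mathbf C_U(Q)$ and $T=K_u$. As a subgroup of a nilpotent group, $T=R_u\times S_u$. The character $\lambda^T$ is $Q$-invariant because $Q$ centralizes $Z$, and its degree $|T:Z|$ is prime to $p$. The group $Q$ permutes its irreducible constituents, preserving degrees and multiplicities, and each orbit of length greater than $1$ contributes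 a multiple of $p$ to the degree. So there is a $Q$-invariant $\psi\in\operatorname{Irr}(T|\lambda)$. Write $\psi=\psi_1\times\psi_2$ with $\psi_1\in\operatorname{Irr}(R_u)$ and $\psi_2\in\operatorname{Irr}(S_u)$; then $\psi_1$ lies over $\lambda_{Z_r}$. By $(*)$, $\psi^K=\psi_1^R\times\psi_2^S$ is irreducible, so $\psi_1^R$ is irreducible. Lemma~\ref{lem:bound} gives $|R_u:Z_r|^2\ge|R:Z_r|$, that is, $|\bar R_u|\ge|\bar R|^{1/2}$ for every $u\in\mathbf C_U(Q)$.

Theorem~\ref{thm:pairs} applied to $\bar R$, $Q$, $U$ gives $u,u'\in\mathbf C_U(Q)$ with $|\bar R_u|\,|\bar R_{u'}|<|\bar R|$, which contradicts Step~3. Hence $K=Z$.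
\end{proof}

By Section~\ref{sec:reduction}, this also completes the proof of Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{Gorenstein}
Gorenstein, \emph{Finite Groups}.

\bibitem{Huppert}
Huppert, \emph{Endliche Gruppen I}.

\bibitem{Isaacs}
Isaacs, \emph{Character Theory of Finite Groups}.

\bibitem{Problems}
\emph{Problems on characters: solvable groups},
\texttt{https://ddd.uab.cat/pub/pubmat/pubmat\_a2023v67n1/pubmat\_a2023v67n1p173.pdf}

\end{thebibliography}
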